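# Closed walks seen from another vertex: relational models with identity have no finite axiomatization

## 1. Rotating a closed walk

Take two binary relations on $\{1,2,3,4\}$,
$$a=\{(1,2),(1,3)\},\qquad b=\{(2,1),(3,4)\}.$$
Then $ab=\{(1,1),(1,4)\}$, and $1\cap ab=\{(1,1)\}$, where $1$ is the identity relation. In the other order, $ba=\{(2,2),(2,3)\}$ and $1\cap ba=\{(2,2)\}$. Insert this loop between $a$ and $b$. We get $a(1\cap ba)=\{(1,2)\}$, since the useless arrow $(1,3)$ is gone, and $a(1\cap ba)b=\{(1,1)\}$. So here $1\cap ab\subseteq a(1\cap ba)b$.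

This is a general law. If $(p,p)\in ab$, there is $q$ with $p\xrightarrow{a}q\xrightarrow{b}p$. Seen from $q$, the same closed walk is $q\xrightarrow{b}p\xrightarrow{a}q$, so $(q,q)\in 1\cap ba$ and $(p,p)\in a(1\cap ba)b$. Thus
$$1\cap ab\ \le\ a(1\cap ba)b \tag{1}$$
holds for all relations $a,b$. It says that a closed walk at $p$ is also a closed walk at $q$.

Now make the walk longer and tie each of its vertices to $p$ by a chord. With one chord, put $X_0=z_0$, $X_1=(X_0v)\cap z_1$, $l_1=1\cap X_1v$. A pair $(p,p)\in l_1$ is a walk $p\xrightarrow{z_0}q_0\xrightarrow{v}q_1\xrightarrow{v}p$ together with a chord $p\xrightarrow{z_1}q_1$. Seen from $q_0$ it contains a closed walk $vvz_0$, which we may record at $q_0$: put $L=1\cap v(vz_0)$, $X'_0=z_0L$, $X_1'=(X'_0v)\cap z_1$, $r_1=1\cap X_1'v$.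

By hand: $z_0=\{(1,2)\}$, $v=\{(2,3),(3,1)\}$, $z_1=\{(1,3)\}$ give $X_0v=\{(1,3)\}=X_1$ and $l_1=\{(1,1)\}$. Next $vz_0=\{(3,2)\}$, $v(vz_0)=\{(2,2)\}=L$, $X_0'=\{(1,2)\}$, $X_1'=\{(1,3)\}$, $r_1=\{(1,1)\}$.

In general, for $n\ge 1$ and variables $v,z_0,\dots,z_n$, put
$$X_0=z_0,\qquad X_{i+1}=(X_iv)\cap z_{i+1},\qquad l_n=1\cap X_nv, \tag{2}$$
$$L=1\cap v(v(\cdots(vz_0)))\ \ (n+1\text{ factors }v),\quad X_0'=z_0L,\quad X'_{i+1}=(X'_iv)\cap z_{i+1},\quad r_n=1\cap X'_nv. \tag{3}$$
(For $n=0$ the same formulas give (1) intersected with $1$, with $a=z_0$, $b=v$.)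

**Lemma 1.** $l_n\le r_n$ holds for all relations.

*Proof.* Let $(p,p)\in l_n$. Unfolding (2), there are $q_n,\dots,q_0$ with $(p,q_i)\in X_i\subseteq z_i$, $(q_i,q_{i+1})\in v$ and $(q_n,p)\in v$. The walk $q_0\to q_1\to\cdots\to q_n\to p\to q_0$ has $n+1$ steps in $v$ and then one in $z_0$, so $(q_0,q_0)\in L$ and $(p,q_0)\in X_0'$. Inductively $(p,q_{i+1})\in (X_i'v)\cap z_{i+1}=X'_{i+1}$, and finally $(p,p)\in X'_nv$. $\square$

Each of these laws is obvious from a picture. Can all of them, and all other valid equations, be derived from finitely many?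

A natural try is to derive $l_n\le r_n$ from (1) by substitution. With $a=z_0$ and $b=v^{n+1}$ we get $l_n\le 1\cap z_0v^{n+1}\le z_0Lv^{n+1}$. The loop is recorded at $q_0$, as desired, but to present the walk as a product with splitting point $q_0$ we had to discard the chords $z_1,\dots,z_n$. With $a=X_n$ and $b=v$ we keep the chords, and get $l_n\le X_n(1\cap vX_n)v$, with the loop recorded at $q_n$. The vertex $q_0$ is buried below $n$ intersections, and (1) splits products only. These two failures prove nothing, but they suggest that the difficulty grows with $n$. The theorems below say that it does.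

## 2. Horn axioms, and the algebra of expressions modulo validity

**Expressions and validity.** Expressions are built from variables with $0,1,+,\cdot,\cap,{}^+$. In a relational model the variables denote binary relations on some set, $0$ is the empty relation, $1$ the identity, $+$ is union, $\cdot$ (often omitted) composition, $\cap$ intersection, ${}^+$ transitive closure. An equation $e=f$ is *valid* if both sides denote the same relation in every relational model. We write $e\le f$ for $e+f=f$, which relationally means inclusion. Between expressions, $e=f$ and $e\le f$ mean that the (in)equation is valid, unless said otherwise. Products are bracketed as written; where the bracketing is irrelevant it is arbitrary.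

**Axioms and derivations.** A *quasi-equation* is an implication $(e_1=f_1\wedge\dots\wedge e_r=f_r)\Rightarrow e=f$. An example is the induction rule $e\cdot f\le f\Rightarrow e^+\cdot f\le f$. Derivations from a set $Q$ of equations and quasi-equations use equational logic together with this rule: once all premises of an instance of a member of $Q$ are derived, its conclusion is derived. Such derivations are sound in every algebra satisfying $Q$. A *universal sentence* is a sentence $\forall\bar x\,\psi$ with $\psi$ a Boolean combination of equations; equations and quasi-equations are examples.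

For expressions without $1$, a result of Doumane and Pous says that there is a finite set $\mathrm{KL}^-$ of axioms of this format whose equational consequences are exactly the valid equations. The paper "Completeness for Identity-free Kleene Lattices" leaves the case with $1$ as a question. The answer is no, and the following measure makes it quantitative.

**The measure $\lambda$.** For a formula $\varphi$ (equation, quasi-equation, universal sentence) let $\lambda(\varphi)$ be the number of distinct terms $u$ such that some $u\cdot w$ or $u^+$ is a subterm of $\varphi$. For example, if the right side of (1) is bracketed $(a(1\cap ba))b$, the terms counted are $a$, $b$, $a(1\cap ba)$, so $\lambda=3$. The equation $x(yz)=(xy)z$ also has $\lambda=3$, from $x$, $y$, $xy$. The induction rule above, with variables $e,f$, has $\lambda=2$, from $e$ and $e^+$.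

**Theorem 1.** No finite set of equations and quasi-equations over $(0,1,+,\cdot,\cap,{}^+)$ has exactly the valid equations as its equational consequences. More strongly, if $Q$ is any (possibly infinite) set of equations and quasi-equations whose equational consequences are exactly the valid equations, then $\lambda$ is unbounded on $Q$.

**Theorem 2.** Let $n\ge1$ and $\{1,\cdot,\cap\}\subseteq\Sigma\subseteq\{0,1,+,\cdot,\cap,{}^+\}$. Let $Ax$ be a set of universal first-order $\Sigma$-sentences true in all relational models, with $\lambda(\varphi)<n$ for all $\varphi\in Ax$. Then $Ax$ does not entail the valid equation $l_n\cap r_n=l_n$, whose $\lambda$ is at most $2n+3$.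

Theorem 1 does not assume that the quasi-equations in $Q$ are true in relational models, only that their equational consequences are correct. This is a real difference. Consider
$$xx=0\ \Rightarrow\ x=0 .$$
It fails for the relation $x=\{(1,2)\}$. Yet whenever $ee=0$ is valid for an *expression* $e$, so is $e=0$. To see this, take the one-point model with all variables full, where every expression denotes the empty or the full relation. By induction on $e$, if $e$ denotes $\emptyset$ there, then $e=0$ is valid: this is clear for $0,1$ and variables, a union is empty there iff both parts are, a product or intersection is empty there iff one part is, and $e^+$ is empty iff $e$ is. If $ee=0$ is valid, then $e$ is empty in this model, so $e=0$ is valid. So this quasi-equation, false for relations, could belong to some $Q$ without producing a wrong equation.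

What must satisfy $Q$, then, is the following algebra. Let $F$ be *the algebra of expressions over countably many variables modulo valid equations*. A valuation in $F$ is a substitution $\theta$, and $e=f$ holds in $F$ under $\theta$ iff $e\theta=f\theta$ is valid.

**Proposition 1.** Suppose that for every $n\ge1$ there is an algebra $A_n$ of the full signature such that

1. neither $l_n+r_n=r_n$ nor $l_n\cap r_n=l_n$ holds in $A_n$;
2. every universal sentence $\varphi$ over a subsignature with $\lambda(\varphi)<n$ and $F\models\varphi$ satisfies $A_n\models\varphi$.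

Then Theorems 1 and 2 hold.

*Proof of Theorem 1 from (1), (2).* Let the equational consequences of $Q$ be exactly the valid equations, and suppose $\lambda(\varphi)<n$ for all $\varphi\in Q$; such an $n\ge1$ exists if $Q$ is finite. First we check $F\models Q$. Let $(\bigwedge_i e_i=f_i)\Rightarrow e=f$ be in $Q$, possibly without premises, and let $\theta$ be a substitution such that all $e_i\theta=f_i\theta$ are valid. By completeness they are derivable from $Q$. Using the axiom, $e\theta=f\theta$ is derivable, hence valid by soundness. So $F\models Q$, and by (2) $A_n\models Q$. Every equation derivable from $Q$ therefore holds in $A_n$. But $l_n+r_n=r_n$ is valid by Lemma 1, hence derivable, and it fails in $A_n$ by (1), a contradiction.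

*Proof of Theorem 2 from (1), (2).* First we embed $F$ into the algebra of all relations on one set. For each pair of expressions with $e=f$ not valid choose a separating model, let $Y$ be the disjoint union of all these models, and send the class of $e$ to its value on $Y$. All operations, including $1$, are computed componentwise on disjoint unions, so this is an injective homomorphism. Universal sentences pass to subalgebras, so the $\Sigma$-reduct of $F$ satisfies $Ax$, and by (2) so does that of $A_n$. In $A_n$ the equation $l_n\cap r_n=l_n$ fails by (1), so $Ax$ does not entail it; relationally it is valid by Lemma 1. The terms counted by $\lambda$ in it are among $X_0,\dots,X_n$, $v$, $X'_0,\dots,X_n'$ (note $z_0=X_0$), so $\lambda\le 2n+3$. $\square$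

Everything now rests on constructing $A_n$.

## 3. A vertex that does not notice its loop, and the failure of associativity

To violate $l_n\le r_n$ we want an algebra of sets of arrows in which the closed walk $s\to m\to t_1\to\cdots\to t_n\to s$ is noticed at $s$ (the vertex $p$) but not at $m$ (the vertex $q_0$).

Try the obvious version for $n=1$. The letters are $s,m,t_1$. The elements are sets of arrows $(\alpha,\beta)$ and loops $1_\alpha$. Arrows compose as usual, a loop acts as a unit at its letter, and $(\alpha,x),(x,\alpha)$ also produce the loop $1_\alpha$, *except for $\alpha=m$*. Let $z_0=\{(s,m)\}$, $z_1=\{(s,t_1)\}$, $v=\{(m,t_1),(t_1,s)\}$. Then $X_1=\{(s,t_1)\}$ and $X_1v=\{(s,s),1_s\}$, so $1_s\in l_1$. But $v(vz_0)=\{(m,m)\}$, so $L=\emptyset$ and $r_1=\emptyset$.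

However, law (1) now fails too: for $a=\{(s,m)\}$ and $b=\{(m,s)\}$ we have $1_s\in ab$, but $ba=\{(m,m)\}$ contains no loop. This suggests forbidding the arrows $(m,s)$ and $(m,m)$ altogether and deleting them from products. Then associativity fails: $vv=\emptyset$, because its only arrow would be $(m,s)$, so $z_0(vv)=\emptyset$, while $(z_0v)v=\{(s,s),1_s\}$. Both broken laws have $\lambda=3$, independent of $n$. This is where the naive algebra stops.

The repair is to give every $t_i$ (with $t_0=m$) a *decoy* $\tau_i$. Whenever a set contains $(s,t_i)$ it must contain $(s,\tau_i)$, and $\tau_i$ may go wherever $t_i$ needs to go, so that a product bracketed the other way finds a second witness. To keep $l_n\le r_n$ false, the decoy $\tau_i$ must be denied one target, $t_{i+1}$ (and $\tau_n$ is denied $s$). There are then $n$ positions $(\tau_{k-1},t_k)$ at which something is wrong. The proof will show that anyone looking at the algebra through fewer than $n$ left factors misses one of them.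

## 4. The algebra $A_n$

**Letters.** Let $B=\{\sigma\}\cup\{\tau_0,\dots,\tau_n\}\cup\{t_1,\dots,t_n\}$ and $V=B\cup\{s,m\}$, all distinct, and write $t_0:=m$. Letters in $B$ are called ordinary. The *type* of a letter is $[s]=s$, $[m]=m$, $[\beta]=o$ for $\beta\in B$.

**Points.** The open points are the arrows $(\alpha,\beta)\in\mathcal O:=V^2\setminus\{(m,m),(m,s)\}$ and the junk points $J_{hh'}$ with $h,h'\in\{s,m,o\}$. The closed points are $1_x$ for $x\in V\cup\{o,\bullet\}$. So an arrow out of $m$ ends in $B$, and an arrow into $m$ or $s$ does not start in $m$.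

**Background.** $\mathcal R=(B\times B)\setminus\{(\tau_{i-1},t_i):1\le i\le n\}$. Every arrow $(\beta,\sigma)$, $(\sigma,\beta)$, $(\beta,\tau_i)$ with $\beta\in B$ lies in $\mathcal R$.

**Members.** $A_n$ consists of $\emptyset$ and all nonempty sets $E$ of points such that:

* (A0) $1_o\in E$, and $1_\beta\in E$ for all $\beta\in B$.
* (A1) If $E$ contains an open point ("$E$ is open"), then $\mathcal R\subseteq E$ and $J_{oo}\in E$.
* (A2) $(\alpha,\beta)\in E\Rightarrow J_{[\alpha][\beta]}\in E$; and $J_{hh'}\in E\Rightarrow J_{ho},J_{oh'}\in E$ (hence also $J_{oo}\in E$).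
* (A3) $1_\bullet\in E\Rightarrow 1_s,1_m\in E$.
* (A4) $(s,t_i)\in E\Rightarrow(s,\tau_i)\in E$, for $0\le i\le n$.
* (A5) $(s,s)\in E\Rightarrow1_s\in E$.
* (A6) If $(\alpha,s)\in E$ for some $\alpha$, then $(\beta,s)\in E$ for all $\beta\in B\setminus\{\tau_n\}$.
* (A7) If $(\alpha,m)\in E$ for some $\alpha$, then $(\beta,m)\in E$ for all $\beta\in B$.
* (A8) If $(m,\beta)\in E$ for some $\beta$, then $(m,\beta')\in E$ for all $\beta'\in B$.

Each of (A1)–(A8) has a single premise point, and nonempty members share $1_o$. So $A_n$ is closed under $\cup$ and $\cap$, which interpret $+$ and $\cap$. The set of all points is a member, so there is a least member containing any given points. Let $0=\emptyset$ and $1=\{1_x:x\in V\cup\{o,\bullet\}\}$, which is a member.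

**Product.** Put $\mathrm{src}(\alpha,\beta)=\alpha$, $\mathrm{tgt}(\alpha,\beta)=\beta$, $\mathrm{src}(J_{hh'})=h$, $\mathrm{tgt}(J_{hh'})=h'$, $\mathrm{src}(1_x)=\mathrm{tgt}(1_x)=x$. Let $E\odot\emptyset=\emptyset\odot E=\emptyset$, and for nonempty $E,E'$ let $E\odot E'$ consist of:

* (M1) $(\alpha,\beta)\in\mathcal O$ such that for some $x$: $(\alpha,x)\in E$ and $(x,\beta)\in E'$;
* (M2) $1_\alpha$ with $\alpha\in B\cup\{s\}$ (**not** $\alpha=m$) such that for some $x$: $(\alpha,x)\in E$ and $(x,\alpha)\in E'$;
* (M3) $P\in E'$ with $1_{\mathrm{src}(P)}\in E$; and $P\in E$ with $1_{\mathrm{tgt}(P)}\in E'$;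
* (M4) $J_{hh'}$ such that $J_{ho}\in E$ and $J_{oh'}\in E'$.

For a closed point $1_x$, (M3) says that $1_x$ lies in both factors. Put $E^{(1)}=E$, $E^{(i+1)}=E\odot E^{(i)}$ and $E^+=\bigcup_{i\ge1}E^{(i)}$, a finite union because $A_n$ is finite.

**Example: $A_1$.** Here $B=\{\sigma,\tau_0,\tau_1,t_1\}$, $t_0=m$, and $\mathcal R$ is all of $B\times B$ except $(\tau_0,t_1)$. Let $\hat v$ be the least member containing $(m,t_1)$ and $(t_1,s)$. It has the loops $1_o,1_\beta$ $(\beta\in B)$, the arrows $\mathcal R$, $(m,\beta)$ for $\beta\in B$, $(\sigma,s),(\tau_0,s),(t_1,s)$, and $J_{oo},J_{mo},J_{os}$. The least member $\hat z_0$ containing $(s,m)$ has exactly the arrows $(s,m),(s,\tau_0)$ out of $s$. The instance of associativity from Section 3 is repaired at $1_s$: we have $1_s\in(\hat z_0\odot\hat v)\odot\hat v$ via $s\to m\to t_1\to s$, and also $1_s\in\hat z_0\odot(\hat v\odot\hat v)$, because $(\tau_0,s)\in\hat v\odot\hat v$ via $\sigma$ and $(s,\tau_0)\in\hat z_0$.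

**Lemma 2.** If $E,E'\in A_n$, then $E\odot E'\in A_n$.

*Proof.* The purpose is to check each condition in turn. Let $E,E'\neq\emptyset$. Whenever (M1), (M2) or (M4) applies, both factors are open, so both contain $\mathcal R$.

**(A0)** By (M3).

**(A1)** If $E\odot E'$ has an open point, one factor is open. If $E$ is, (M3) with $1_\beta,1_o\in E'$ puts $\mathcal R$ and $J_{oo}$ into the product. If $E'$ is, use $1_\beta,1_o\in E$.

**(A2)** Let $(\alpha,\beta)\in E\odot E'$. If by (M1) through $x$: $J_{[\alpha][x]}\in E$ gives $J_{[\alpha]o}\in E$, and $J_{[x][\beta]}\in E'$ gives $J_{o[\beta]}\in E'$, so (M4) gives $J_{[\alpha][\beta]}$. If by (M3) with $1_\alpha\in E$, $(\alpha,\beta)\in E'$: then $J_{[\alpha][\beta]}\in E'$ and $1_{[\alpha]}\in E$ (because $[\alpha]\in\{\alpha,o\}$), so use (M3). If by (M3) with $(\alpha,\beta)\in E$, $1_\beta\in E'$: then $J_{[\alpha][\beta]}\in E$ and $1_{[\beta]}\in E'$, so use (M3).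

Let $J_{hh'}\in E\odot E'$. If by (M4): $J_{oo}$ lies in both factors, so (M4) gives $J_{ho}$ from $J_{ho}\in E,J_{oo}\in E'$, and $J_{oh'}$ from $J_{oo}\in E,J_{oh'}\in E'$. If by (M3) with $1_h\in E$, $J_{hh'}\in E'$: then $J_{ho},J_{oh'}\in E'$, and (M3) with $1_h,1_o\in E$ gives both. If by (M3) with $J_{hh'}\in E$, $1_{h'}\in E'$: then $J_{ho},J_{oh'}\in E$, and (M3) with $1_o,1_{h'}\in E'$ gives both.

**(A3)** $1_\bullet$ arises only from $1_\bullet\in E\cap E'$. Then $1_s,1_m\in E\cap E'$, and (M3) applies.

**(A4)** Let $(s,t_i)\in E\odot E'$. If by (M1) through $x$, we show $(x,\tau_i)\in E'$, so that (M1) gives $(s,\tau_i)$. For $x=s$ this is (A4) in $E'$. For $x\in B$, $(x,\tau_i)\in\mathcal R\subseteq E'$. For $x=m$ we have $i\ge1$, since $(m,m)\notin\mathcal O$, and $(m,\tau_i)\in E'$ by (A8). If by (M3), apply (A4) in the factor containing $(s,t_i)$, and use $1_s\in E$, respectively $1_{\tau_i}\in E'$ from (A0).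

**(A5)** If $(s,s)$ arises by (M1), then (M2) gives $1_s$. If by (M3), $1_s$ lies in one factor by hypothesis and in the other by (A5); use (M3).

**(A6)** Let $(\alpha,s)\in E\odot E'$. If by (M1): $(x,s)\in E'$ for some $x$, so $(\sigma,s)\in E'$ by (A6), and $(\beta,\sigma)\in\mathcal R\subseteq E$; use (M1). If by (M3): apply (A6) in the factor containing $(\alpha,s)$, and use $1_\beta\in E$, respectively $1_s\in E'$.

**(A7)** Let $(\alpha,m)\in E\odot E'$. If by (M1): $(x,m)\in E'$ for some $x$, so $(\sigma,m)\in E'$ by (A7), and $(\beta,\sigma)\in\mathcal R\subseteq E$; use (M1). If by (M3): apply (A7) in the factor containing $(\alpha,m)$, and use $1_\beta\in E$, respectively $1_m\in E'$.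

**(A8)** Let $(m,\beta)\in E\odot E'$. If by (M1): $(m,x)\in E$ for some $x$, so $(m,\sigma)\in E$ by (A8), and $(\sigma,\beta')\in\mathcal R\subseteq E'$; use (M1). If by (M3): apply (A8) in the factor containing $(m,\beta)$, and use $1_m\in E$, respectively $1_{\beta'}\in E'$. $\square$

So $A_n$ is a finite algebra of the full signature, in which $e\le f$ means inclusion.

**Lemma 3.** In $A_n$ there is a valuation with $l_n\not\subseteq r_n$. Hence neither $l_n+r_n=r_n$ nor $l_n\cap r_n=l_n$ holds in $A_n$.

*Proof.* **The valuation.** Let $\hat v$ be the least member containing $(m,t_1)$ and $(t_n,s)$. Closing these two points under (A0)–(A8) gives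
$$\hat v=\{1_o\}\cup\{1_\beta:\beta\in B\}\cup\mathcal R\cup\{(m,\beta):\beta\in B\}\cup\{(\beta,s):\beta\in B\setminus\{\tau_n\}\}\cup\{J_{oo},J_{mo},J_{os}\}.$$
Let $\hat z_i$ be the least member containing $(s,t_i)$. It consists of the points required by (A0) and (A1), $(s,t_i)$, $(s,\tau_i)$, $J_{so}$, and for $i=0$ also $(\beta,m)$ $(\beta\in B)$, $J_{sm}$, $J_{om}$. So its arrows out of $s$ are exactly $(s,t_i),(s,\tau_i)$, and $1_s\notin\hat z_i$. Write $\hat X_i,\hat L,\hat X_i'$ for the values of the terms in (2), (3).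

**The loop $1_s$ is in $l_n$.** First $(s,m)\in\hat X_0$. Then $(s,t_1)\in\hat X_1$ via $(m,t_1)\in\hat v$, and $(s,t_{i+1})\in\hat X_{i+1}$ for $i\ge1$ via $(t_i,t_{i+1})\in\mathcal R\subseteq\hat v$. Finally $1_s\in\hat X_n\odot\hat v$ by (M2) via $(t_n,s)\in\hat v$.

**The loop $1_m$ is not in $\hat L$.** It enters a product only by (M3), that is, only if it is in both factors, and $1_m\notin\hat v$.

**Only the decoy survives in $\hat X_0'=\hat z_0\odot\hat L$.** Since $\hat L\subseteq1$ has only closed points, an arrow $(s,\beta)$ of $\hat X_0'$ comes by (M3) from $(s,\beta)\in\hat z_0$ with $1_\beta\in\hat L$. As $1_m\notin\hat L$, $\beta=\tau_0$. Also $1_s\notin\hat X_0'$: (M2) needs an arrow in $\hat L$, and (M3) needs $1_s\in\hat z_0$.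

**The decoy is stuck.** Suppose all arrows $(s,\beta)$ of $\hat X_i'$ have $\beta=\tau_i$, and $1_s\notin\hat X_i'$, where $i<n$. Then $(s,t_{i+1})\notin\hat X_i'\odot\hat v$, because (M1) would need $(\tau_i,t_{i+1})\in\hat v$, which is false, and (M3) would need $1_s\in\hat X_i'$ or $(s,t_{i+1})\in\hat X_i'$, both false. Intersecting with $\hat z_{i+1}$, the only possible arrow of $\hat X'_{i+1}$ out of $s$ is $(s,\tau_{i+1})$, and $1_s\notin\hat z_{i+1}$. So the hypothesis holds for $i+1$. At $i=n$, $1_s\in\hat X_n'\odot\hat v$ would need $(\tau_n,s)\in\hat v$ by (M2) or $1_s\in\hat X_n'$ by (M3), both false. So $1_s\notin r_n$. $\square$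

This is condition (1) of Proposition 1. For condition (2) we cannot embed $A_n$ into $F$, as $l_n\le r_n$ holds in $F$. Instead we construct $n$ injective maps $\Phi_1,\dots,\Phi_n$ from $A_n$ to $F$, each of which is a homomorphism except on certain left factors.

## 5. Expressions that name vertices

Fix $1\le k\le n$ for this section and the next two. We turn arrows into expressions whose product behaves like (M1). The closed walk through $s$ and $m$ is cut by using three layers. The first layer $C$ contains $s$ and the later letters $t_k,\dots,t_n$. The second layer is $m$. The third is a copy of $B$. Walks go from the first layer to the third and never return, so no loop at $m$ has to be noticed. Let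
$$C=\{s,\sigma\}\cup\{\tau_i:0\le i\le n\}\cup\{t_i:k\le i\le n\},\qquad \bar B=\{\bar\beta:\beta\in B\},\qquad\Theta=C\cup\{m\}\cup\bar B,$$
with $\bar B$ a disjoint copy of $B$. Let $\pi:\Theta\to V$ be the identity on $C\cup\{m\}$ and $\pi(\bar\beta)=\beta$. Let
$$D=(C\times C)\cup(C\times\{m\})\cup(C\times\bar B)\cup(\{m\}\times\bar B)\cup(\bar B\times\bar B).$$
$D$ is transitive, and $(\alpha,\beta)\in D$ implies $(\pi\alpha,\pi\beta)\in\mathcal O$, because the only pairs starting in $m$ end in $\bar B$. Put $[\alpha]=[\pi\alpha]$ for $\alpha\in\Theta$. We use one more index $\star$ with $[\star]=o$. For $x,y\in\Theta\cup\{\star\}$ let $x\wedge x=x$ and $x\wedge y=\star$ if $x\ne y$.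

**Names.** Enumerate $C=\{c_0,\dots,c_{p-1}\}$ and $\bar B=\{d_0,\dots,d_{q-1}\}$. Take distinct variables $\gamma_r$ $(r<p)$, $\gamma'_r$ $(r<q)$, $\mu,f,g$, and let $\Omega=1+(\text{sum of all these variables})^+$, the relation "reachable". With cyclic indices put
$$\kappa^\circ_{c_r}=1\cap\gamma_r\gamma_{r+1}\cdots\gamma_{r+p-1},\qquad\kappa^\circ_{d_r}=1\cap\gamma'_r\cdots\gamma'_{r+q-1},\qquad\kappa^\circ_m=1\cap\mu .$$
Say that a vertex $x$ of a model has name $\alpha$ if $(x,x)\in\kappa^\circ_\alpha$. A vertex may have two names. We collect this nuisance in one expression: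
$$j_0=\sum_{\alpha\ne\beta\in\Theta}\kappa^\circ_\alpha\kappa^\circ_\beta,\qquad j=1\cap\Omega j_0\Omega,\qquad\kappa_\alpha=\kappa^\circ_\alpha+j\quad(\alpha\in\Theta),\qquad\kappa_\star=j .$$
So $j$ holds at the vertices lying on a closed walk through a vertex with two names.

*Example.* If $C$ had two elements, $\kappa^\circ_{c_0}=1\cap\gamma_0\gamma_1$ and $\kappa^\circ_{c_1}=1\cap\gamma_1\gamma_0$. In the model with vertices $1,2$, $\gamma_0=\{(1,2)\}$, $\gamma_1=\{(2,1)\}$ and the other variables empty, vertex $1$ has only the name $c_0$, vertex $2$ only $c_1$, and $j=\emptyset$. On one point with all variables full, the point has every name and $j=1$. By the rotation (1), a vertex named $c_0$ always lies on a closed walk through one named $c_1$. This is why the names are defined by cycles.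

**Arrows.** With $N=\kappa_\sigma f\kappa_m$ and $N'=\kappa_mg\kappa_{\bar\sigma}$, define for $(\alpha,\beta)\in D$
$$U_{\alpha\beta}=\begin{cases}\kappa_\alpha\Omega\kappa_\beta&(\alpha,\beta)\in C^2\cup\bar B^2\\\kappa_\alpha\Omega N&\alpha\in C,\ \beta=m\\N'\Omega\kappa_\beta&\alpha=m,\ \beta\in\bar B\\\kappa_\alpha\Omega NN'\Omega\kappa_\beta&\alpha\in C,\ \beta\in\bar B\end{cases}$$
and for $\alpha,\beta\in\Theta\cup\{\star\}$ let $W_{\alpha\beta}=\kappa_\alpha\Omega j\Omega\kappa_\beta$. The expressions $W$ will translate the junk points.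

**Standard facts.** If $e,e'\le1$, then $ee'=e\cap e'$, so such elements commute and are idempotent. For $e\le1$ and a relation $R$, $eR=\{(x,y)\in R:(x,x)\in e\}$, so $eR\cap S=e(R\cap S)$, and symmetrically on the right. Composition and intersection are monotone and distribute over unions.

**Lemma 4.** The following are valid.

1. All $\kappa_x\le1$, $j\le\kappa_x$, and $\kappa_x\kappa_y=\kappa_{x\wedge y}$. Also $\Omega\Omega=\Omega\ge1$ and $1\cap\Omega j\Omega=j$.
2. If $\alpha,\delta\in C$ or $\alpha,\delta\in\bar B$: $\kappa_\alpha\le\kappa_\alpha\Omega\kappa_\delta\Omega\kappa_\alpha$.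
3. $U_{\alpha\beta}\le\kappa_\alpha\Omega\kappa_\beta$. If $(\alpha,\delta),(\delta,\beta)\in D$, then $U_{\alpha\delta}U_{\delta\beta}=U_{\alpha\beta}$. If $\delta\ne\delta'$, then $U_{\alpha\delta}U_{\delta'\beta}\le W_{\alpha\beta}$.
4. $W_{\alpha\beta}W_{\gamma\delta}\le W_{\alpha\delta}$, $W_{\alpha\beta}U_{\gamma\delta}\le W_{\alpha\delta}$, $U_{\alpha\beta}W_{\gamma\delta}\le W_{\alpha\delta}$, and $W_{\alpha\star}W_{\star\beta}=W_{\alpha\beta}$.
5. $\kappa_\alpha U_{\alpha\beta}=U_{\alpha\beta}=U_{\alpha\beta}\kappa_\beta$. If $\gamma\ne\alpha$ (including $\gamma=\star$), then $\kappa_\gamma U_{\alpha\beta}\le W_{\star\beta}$. If $\gamma\ne\beta$ (including $\gamma=\star$), then $U_{\alpha\beta}\kappa_\gamma\le W_{\alpha\star}$. Also $\kappa_\gamma W_{\alpha\beta}=W_{\gamma\wedge\alpha,\beta}$ and $W_{\alpha\beta}\kappa_\gamma=W_{\alpha,\beta\wedge\gamma}$.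
6. If $(\alpha,\beta)\ne(\alpha',\beta')$ are in $D$, then $U_{\alpha\beta}\cap U_{\alpha'\beta'}\le W_{\star,\beta\wedge\beta'}$ if $\alpha\ne\alpha'$, and $\le W_{\alpha\star}$ if $\alpha=\alpha'$. Also $U_{\alpha\beta}\cap W_{\gamma\delta}\le W_{\alpha\wedge\gamma,\beta\wedge\delta}$ and $W_{\alpha\beta}\cap W_{\gamma\delta}\le W_{\alpha\wedge\gamma,\beta\wedge\delta}$.
7. $1\cap U_{\alpha\alpha}=\kappa_\alpha$ for $\alpha\in C\cup\bar B$; $1\cap U_{\alpha\beta}\le j$ if $\alpha\ne\beta$; $1\cap W_{\alpha\beta}\le j$.

*Proof.* **(1) Two names collapse to $j$.** For $\alpha\ne\beta$ in $\Theta$, $\kappa^\circ_\alpha\kappa^\circ_\beta\le j_0\le1\cap\Omega j_0\Omega=j$. Expanding $(\kappa^\circ_\alpha+j)(\kappa^\circ_\beta+j)$, every term is $\le j$ and one is $jj=j$, so $\kappa_\alpha\kappa_\beta=j$. Also $\kappa_\alpha j=j$ because $j\le\kappa_\alpha\le1$. Next, $j\le\Omega j_0\Omega$ gives $\Omega j\Omega\le\Omega j_0\Omega$, so $j\le1\cap\Omega j\Omega\le j$. The rest is immediate.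

**(2) Every name in a layer is visited.** Let $(x,x)\in\kappa^\circ_{c_r}$. There is a closed walk $x=x_0,x_1,\dots,x_p=x$ with $(x_l,x_{l+1})\in\gamma_{r+l}$. Rotating it, $(x_l,x_l)\in\kappa^\circ_{c_{r+l}}$. So $\kappa^\circ_\alpha\le\Omega\kappa_\delta\Omega$ for $\alpha,\delta\in C$. Also $j\le\kappa_\delta\le\Omega\kappa_\delta\Omega$. Hence $\kappa_\alpha\le\Omega\kappa_\delta\Omega$; multiply by $\kappa_\alpha$ on both sides. For $\bar B$ use $\gamma'$.

**(3) The $U$'s compose like arrows.** The first claim holds since $f,g\le\Omega$, all $\kappa\le1$, $N\le\Omega\kappa_m$ and $N'\le\kappa_m\Omega$. For the second: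

* If $\delta=m$, then $\alpha\in C$, $\beta\in\bar B$, and both sides are $\kappa_\alpha\Omega NN'\Omega\kappa_\beta$.
* If $\delta\in C$, then $\alpha\in C$, and $U_{\alpha\beta}=\kappa_\alpha\Omega\rho$, $U_{\delta\beta}=\kappa_\delta\Omega\rho$ with the same $\rho\in\{\kappa_\beta,N,NN'\Omega\kappa_\beta\}$. The product is $\kappa_\alpha\Omega\kappa_\delta\Omega\rho$. It is $\le\kappa_\alpha\Omega\rho$ as $\kappa_\delta\le1$. It is $\ge\kappa_\alpha\Omega\rho$ since by (2) $\kappa_\alpha\Omega\le\kappa_\alpha\Omega\kappa_\delta\Omega\kappa_\alpha\Omega\le\kappa_\alpha\Omega\kappa_\delta\Omega$.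
* If $\delta\in\bar B$, then $\beta\in\bar B$, and $U_{\alpha\beta}=\rho\Omega\kappa_\beta$, $U_{\alpha\delta}=\rho\Omega\kappa_\delta$ with the same $\rho\in\{\kappa_\alpha,N',\kappa_\alpha\Omega NN'\}$. The product $\rho\Omega\kappa_\delta\Omega\kappa_\beta$ is $\le\rho\Omega\kappa_\beta$, and $\ge$ since by (2) $\Omega\kappa_\beta\le\Omega\kappa_\beta\Omega\kappa_\delta\Omega\kappa_\beta\le\Omega\kappa_\delta\Omega\kappa_\beta$.

If $\delta\ne\delta'$, then $U_{\alpha\delta}U_{\delta'\beta}\le\kappa_\alpha\Omega\kappa_\delta\kappa_{\delta'}\Omega\kappa_\beta=W_{\alpha\beta}$ by (1).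

**(4) Junk absorbs.** The inequalities follow from $\kappa\le1$, $j\le1$, $\Omega\Omega=\Omega$ and $U_{\gamma\delta}\le\kappa_\gamma\Omega\kappa_\delta$. They include $W_{\alpha\star}W_{\star\beta}\le W_{\alpha\beta}$. Conversely $\kappa_\alpha\Omega j\Omega\kappa_\beta=(\kappa_\alpha\Omega j1j)(j1j\Omega\kappa_\beta)\le W_{\alpha\star}W_{\star\beta}$.

**(5) Names act at the ends.** $U_{\alpha\beta}$ begins with $\kappa_\alpha$ and ends with $\kappa_\beta$, which gives the first equations. If $\gamma\ne\alpha$, then $\kappa_\gamma U_{\alpha\beta}=\kappa_\gamma\kappa_\alpha U_{\alpha\beta}=jU_{\alpha\beta}\le j\Omega\kappa_\beta=j1j\Omega\kappa_\beta\le W_{\star\beta}$. If $\gamma\ne\beta$, then $U_{\alpha\beta}\kappa_\gamma=U_{\alpha\beta}j\le\kappa_\alpha\Omega j=\kappa_\alpha\Omega j1j\le W_{\alpha\star}$. The last two equations follow from (1).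

**(6) Intersections.** Let $Z$ be the intersection. For two $U$'s, the standard facts and (5) give $Z=\kappa_\alpha\kappa_{\alpha'}Z\kappa_\beta\kappa_{\beta'}$, and $Z\le\Omega$. If $\alpha\ne\alpha'$, then $Z\le j\Omega\kappa_{\beta\wedge\beta'}\le W_{\star,\beta\wedge\beta'}$ as in (5). If $\alpha=\alpha'$, then $\beta\ne\beta'$ and $Z\le\kappa_\alpha\Omega j\le W_{\alpha\star}$. If one of the two is a $W$, then $Z\le\Omega j\Omega$, and with the indices as in the statement $Z=\kappa_{\alpha\wedge\gamma}Z\kappa_{\beta\wedge\delta}$, so $Z\le W_{\alpha\wedge\gamma,\beta\wedge\delta}$.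

**(7) Intersections with $1$.** $\kappa_\alpha\le1\cap\kappa_\alpha\Omega\kappa_\alpha\le\kappa_\alpha$. If $\alpha\ne\beta$ and $Z=1\cap U_{\alpha\beta}$, then $Z=\kappa_\alpha Z\kappa_\beta\le\kappa_\alpha\kappa_\beta=j$. And $1\cap W_{\alpha\beta}\le1\cap\Omega j\Omega=j$. $\square$

## 6. The maps $\Phi_k$ and their bad left factors

Put $\Phi_k(\emptyset)=0$, and for $E\ne\emptyset$
$$\Phi_k(E)=\varepsilon_E+j+\sum_{\substack{\alpha\in\Theta\\1_{\pi\alpha}\in E}}\kappa_\alpha+\sum_{\substack{(\alpha,\beta)\in D\\(\pi\alpha,\pi\beta)\in E}}U_{\alpha\beta}+\sum_{\substack{\alpha,\beta\in\Theta\cup\{\star\}\\J_{[\alpha][\beta]}\in E}}W_{\alpha\beta}, \tag{4}$$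
where the summand $\varepsilon_E=1$ is present iff $1_\bullet\in E$. So a loop $1_x$ with $x\in V$ goes to the $\kappa$'s over it, an arrow to the $U$'s over it, and junk points to $W$'s.

**Observation (N).** Let $E\ne\emptyset$. If $\gamma\in\Theta$ and $1_{\pi\gamma}\in E$, then $1_{[\gamma]}\in E$, because $[\gamma]\in\{\pi\gamma,o\}$ and $1_o\in E$. Conversely, if $\gamma\in\Theta\cup\{\star\}$ and $1_{[\gamma]}\in E$, then $\kappa_\gamma$ is a summand of $\Phi_k(E)$: if $\gamma=\star$ it is $j$; if $\pi\gamma\in B$ use (A0); otherwise $[\gamma]=\pi\gamma$.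

**Lemma 5.** $\Phi_k$ preserves $0,1,+,\cap$, up to valid equations.

*Proof.* $0$ and $+$ are immediate from (4); in particular $\Phi_k$ is monotone. $\Phi_k(1)=1+j+\sum_{\alpha\in\Theta}\kappa_\alpha=1$.

For $\cap$ let $E,E'\ne\emptyset$, the other case being trivial. By monotonicity $\Phi_k(E\cap E')\le\Phi_k(E)\cap\Phi_k(E')$. For the converse, by distributivity, it suffices to show $x\cap y\le\Phi_k(E\cap E')$ for summands $x$ of $\Phi_k(E)$ and $y$ of $\Phi_k(E')$. By symmetry these cases suffice.

* One of $x,y$ is $j$: then $x\cap y\le j$, a summand of $\Phi_k(E\cap E')$ since $E\cap E'\neq\emptyset$.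
* $x=1$: all closed points are in $E$ by (A0), (A3). If $y=1$, then $1_\bullet\in E\cap E'$. If $y=\kappa_\alpha$, then $1_{\pi\alpha}\in E\cap E'$. If $y=U_{\alpha\alpha}$, so $\alpha\in C\cup\bar B$, then $x\cap y=\kappa_\alpha$, and $1_{\pi\alpha}\in E'$ by (A0), or by (A5) if $\alpha=s$. For the remaining $y$, $x\cap y\le j$ by Lemma 4(7).
* $x=\kappa_\alpha$ and $y$ is of type $\kappa,U,W$: if $y=\kappa_\alpha$, then $1_{\pi\alpha}\in E\cap E'$. If $y=U_{\alpha\alpha}$, then $x\cap y=\kappa_\alpha$, and $1_{\pi\alpha}\in E\cap E'$, using (A0) or (A5) for $E'$. If $y=\kappa_\beta$ or $U_{\beta\beta}$ with $\beta\ne\alpha$, then $x\cap y\le\kappa_\alpha\kappa_\beta=j$. For the remaining $y$, $x\cap y\le1\cap y\le j$.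
* $x,y$ are both of type $U$ or $W$: if both are $U_{\alpha\beta}$ with the same indices, then $(\pi\alpha,\pi\beta)\in E\cap E'$. Otherwise Lemma 4(6), or Lemma 4(6) with the roles exchanged, bounds $x\cap y$ by some $W_{cd}$ such that, relative to the index pair $(\alpha,\beta)$ of each of $x,y$, $c\in\{\alpha,\star\}$ and $d\in\{\beta,\star\}$. By (A2), $J_{[\alpha][\beta]}$ and hence $J_{[c][d]}$ lies in the respective set. So $J_{[c][d]}\in E\cap E'$, and $W_{cd}$ is a summand of $\Phi_k(E\cap E')$. $\square$

Now products. To get $\Phi_k(E\odot E')\le\Phi_k(E)\Phi_k(E')$, each $U_{\alpha\beta}$ coming from (M1) must be factored as $U_{\alpha y}U_{y\beta}$ with $y\in\Theta$. The witness $x$ given by (M1) may be missing in the layer where we need it.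

*Example.* Take $n=k=1$, $E=\hat z_0$, $E'=\hat v$ in $A_1$. Then $C=\{s\}\cup B$, and $(s,t_1)\in E\odot E'$ via $x=m$. For $U_{st_1}$ with $s,t_1\in C$ we need $y$ with $(s,y),(y,t_1)\in D$, hence $y\in C$, and $(s,y)\in\hat z_0$, hence $y=\tau_0$. But $(\tau_0,t_1)\notin\hat v$, so there is no such $y$. The culprit is that $(s,m)$ is available in $\hat z_0$ with hardly any company.

**Bad sets.** Let $S(E)=\{x\in V:(s,x)\in E\}$ and
$$\mathrm{Bad}_k=\{E\in A_n:\ t_{k-1}\in S(E)\subseteq\{t_{k-1},\tau_{k-1},s\}\}. \tag{5}$$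
The sets $\mathrm{Bad}_1,\dots,\mathrm{Bad}_n$ are pairwise disjoint: if $E\in\mathrm{Bad}_k\cap\mathrm{Bad}_{k'}$, then $t_{k'-1}\in\{t_{k-1},\tau_{k-1},s\}$, so $k'=k$.

**Lemma 6.** $\Phi_k(E)\Phi_k(E')\le\Phi_k(E\odot E')$ always. If $E\notin\mathrm{Bad}_k$, then $\Phi_k(E\odot E')=\Phi_k(E)\Phi_k(E')$ and $\Phi_k(E^+)=\Phi_k(E)^+$.

*Proof.* If $E$ or $E'$ is $\emptyset$ everything is trivial. Let $E,E'\ne\emptyset$.

**Step 1: products of summands stay below.** We show that a summand of $\Phi_k(E)$ times one of $\Phi_k(E')$ is $\le\Phi_k(E\odot E')$, by the type of the factors.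

* *Left factor $1$:* all closed points are in $E$, so $E'\subseteq E\odot E'$ by (M3), and every summand of $\Phi_k(E')$ is one of $\Phi_k(E\odot E')$.
* *Right factor $1$:* likewise $E\subseteq E\odot E'$.
* *Left factor $j$:* $jj$ and $j\kappa_\beta$ are $\le j$. Also $jU_{\alpha\beta},jW_{\alpha\beta}\le W_{\star\beta}$. By (A2) $J_{o[\beta]}\in E'$, so $J_{o[\beta]}\in E\odot E'$ by (M3) with $1_o\in E$.
* *Right factor $j$:* $\kappa_\alpha j\le j$. Also $U_{\alpha\beta}j,W_{\alpha\beta}j\le W_{\alpha\star}$. By (A2) $J_{[\alpha]o}\in E$, so $J_{[\alpha]o}\in E\odot E'$ by (M3) with $1_o\in E'$.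
* *Left factor $\kappa_\gamma$, with $1_{\pi\gamma}\in E$:* $\kappa_\gamma\kappa_\delta=j$ if $\delta\ne\gamma$, and $\kappa_\gamma\kappa_\gamma=\kappa_\gamma$ with $1_{\pi\gamma}\in E\odot E'$ by (M3). $\kappa_\gamma U_{\gamma\beta}=U_{\gamma\beta}$, and $(\pi\gamma,\pi\beta)\in E\odot E'$ by (M3). $\kappa_\gamma W_{\gamma\beta}=W_{\gamma\beta}$, and $J_{[\gamma][\beta]}\in E\odot E'$ by (M3), since $1_{[\gamma]}\in E$ by (N). If $\gamma\ne\alpha$, then $\kappa_\gamma U_{\alpha\beta},\kappa_\gamma W_{\alpha\beta}\le W_{\star\beta}$, treated as for $j$.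
* *Right factor $\kappa_\gamma$, with $1_{\pi\gamma}\in E'$, left factor $U$ or $W$:* $U_{\alpha\gamma}\kappa_\gamma=U_{\alpha\gamma}$, use (M3). $W_{\alpha\gamma}\kappa_\gamma=W_{\alpha\gamma}$, use (M3) with $1_{[\gamma]}\in E'$ from (N). If $\gamma\ne\beta$, then $U_{\alpha\beta}\kappa_\gamma,W_{\alpha\beta}\kappa_\gamma\le W_{\alpha\star}$, as for $j$.
* *Both factors of type $U$ or $W$:* for $U_{\alpha\delta}U_{\delta\beta}=U_{\alpha\beta}$, we have $(\alpha,\beta)\in D$, so $(\pi\alpha,\pi\beta)\in\mathcal O$, and (M1) through $\pi\delta$ puts it into $E\odot E'$. All other products, with outer indices $\alpha,\beta$, are $\le W_{\alpha\beta}$ by Lemma 4(3),(4). By (A2) $J_{[\alpha]o}\in E$ and $J_{o[\beta]}\in E'$, so $J_{[\alpha][\beta]}\in E\odot E'$ by (M4).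

From now on $E\notin\mathrm{Bad}_k$. We show that every summand of $\Phi_k(E\odot E')$ is $\le\Phi_k(E)\Phi_k(E')$.

**Step 2: summands $1$, $j$ and $W$.** If $1$ is a summand, then $1_\bullet\in E\cap E'$, and $1=1\cdot1$. Next, $j=jj$. Let $J_{[\alpha][\beta]}\in E\odot E'$. If by (M4), $W_{\alpha\beta}=W_{\alpha\star}W_{\star\beta}$, with $J_{[\alpha]o}\in E$, $J_{o[\beta]}\in E'$. If by (M3) with $1_{[\alpha]}\in E$, $J_{[\alpha][\beta]}\in E'$, then $W_{\alpha\beta}=\kappa_\alpha W_{\alpha\beta}$, with $\kappa_\alpha$ a summand of $\Phi_k(E)$ by (N). If by (M3) with $J_{[\alpha][\beta]}\in E$, $1_{[\beta]}\in E'$, then $W_{\alpha\beta}=W_{\alpha\beta}\kappa_\beta$, with $\kappa_\beta$ a summand of $\Phi_k(E')$ by (N).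

**Step 3: summands $\kappa_\alpha$, where the decoys first do their work.** Let $1_{\pi\alpha}\in E\odot E'$. If $1_{\pi\alpha}\in E\cap E'$, then $\kappa_\alpha=\kappa_\alpha\kappa_\alpha$. This is always so for $\pi\alpha\in B$, by (A0), and it is the only possibility for $\alpha=m$, since (M2) never produces $1_m$. Otherwise $\alpha=s$ and (M2) gives $x$ with $(s,x)\in E$, $(x,s)\in E'$. Since $(m,s)\notin\mathcal O$, $x\in B\cup\{s\}$. If $x\in C$ let $y=x$. Otherwise $x=t_i$ with $1\le i<k$; let $y=\tau_i\in C$. Then $(s,\tau_i)\in E$ by (A4), and $(\tau_i,s)\in E'$ by (A6), as $i<k\le n$ gives $\tau_i\ne\tau_n$. In both cases $\kappa_s\le U_{ss}=U_{sy}U_{ys}\le\Phi_k(E)\Phi_k(E')$.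

**Step 4: summands $U_{\alpha\beta}$, where $\mathrm{Bad}_k$ enters.** Let $(\alpha,\beta)\in D$ and $(\pi\alpha,\pi\beta)\in E\odot E'$. If by (M3), then $U_{\alpha\beta}=\kappa_\alpha U_{\alpha\beta}$ with $1_{\pi\alpha}\in E$, or $U_{\alpha\beta}=U_{\alpha\beta}\kappa_\beta$ with $1_{\pi\beta}\in E'$. If by (M1), there is $x$ with $(\pi\alpha,x)\in E$ and $(x,\pi\beta)\in E'$, and $E,E'$ are open, so both contain $\mathcal R$. It suffices to find $y\in\Theta$ with
$$(\alpha,y),(y,\beta)\in D,\qquad(\pi\alpha,\pi y)\in E,\qquad(\pi y,\pi\beta)\in E', \tag{6}$$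
for then $U_{\alpha\beta}=U_{\alpha y}U_{y\beta}$ by Lemma 4(3).

*Case $\alpha\in C\setminus\{s\}$.* Take $y=\sigma\in C$. Here $(\alpha,\sigma)\in\mathcal R\subseteq E$. If $\pi\beta\in B$, then $(\sigma,\pi\beta)\in\mathcal R\subseteq E'$. If $\beta=s$ or $\beta=m$, apply (A6), respectively (A7), to $(x,\pi\beta)\in E'$.

*Case $\alpha=m$ or $\alpha\in\bar B$.* Then $\beta\in\bar B$; take $y=\bar\sigma$. If $\alpha=m$, then $(m,\sigma)\in E$ by (A8); otherwise $(\pi\alpha,\sigma)\in\mathcal R\subseteq E$. And $(\sigma,\pi\beta)\in\mathcal R\subseteq E'$.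

*Case $\alpha=s$.* If $x=s$, take $y=s$. Let $x\ne s$.

* $\beta=s$: then $x\in B$; choose $y$ as in Step 3.
* $\beta=m$: then $x\in B$, as $(m,m)\notin\mathcal O$. If $x\in C$ take $y=x$. If $x=t_i$ with $1\le i<k$ take $y=\tau_i$, using (A4) for $E$ and (A7) for $E'$.
* $\beta\in\bar B$: if $x=m$ take $y=m$; if $x\in B$ take $y=\bar x$.
* $\beta\in C\setminus\{s\}$: if $x\in C$ take $y=x$. Otherwise $x=t_i$ with $0\le i<k$ (with $t_0=m$), and $(s,\tau_i)\in E$ by (A4). If $\beta\ne t_{i+1}$, then $(\tau_i,\beta)\in\mathcal R\subseteq E'$ and $y=\tau_i$ works. If $\beta=t_{i+1}$, then $\beta\in C$ forces $i=k-1$ and $\beta=t_k$, so $t_{k-1}\in S(E)$. As $E\notin\mathrm{Bad}_k$, there is $x_1\in S(E)\setminus\{t_{k-1},\tau_{k-1},s\}$. If $x_1\in C$, then $x_1\in B$ and $x_1\ne\tau_{k-1}$, so $(x_1,t_k)\in\mathcal R\subseteq E'$; take $y=x_1$. Otherwise $x_1=t_{i'}$ with $0\le i'<k-1$; then $(s,\tau_{i'})\in E$ by (A4) and $(\tau_{i'},t_k)\in\mathcal R\subseteq E'$; take $y=\tau_{i'}$.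

This proves the product formula.

**Step 5: transitive closure.** Since $E^{(i+1)}=E\odot E^{(i)}$ always has left factor $E\notin\mathrm{Bad}_k$, induction gives $\Phi_k(E^{(i)})=\Phi_k(E)^i$. As $A_n$ is finite, $E^+=\bigcup_{i\le M}E^{(i)}$ for all large $M$, so by Lemma 5 $\Phi_k(E^+)=\sum_{1\le i\le M}\Phi_k(E)^i$ is valid for all large $M$. Hence in every relational model $\Phi_k(E^+)$ denotes the union of all powers of $\Phi_k(E)$, that is, $\Phi_k(E^+)=\Phi_k(E)^+$ is valid. $\square$

*Remark.* For the values in Lemma 3, $t_i\in S(\hat X_i)\subseteq S(\hat z_i)=\{t_i,\tau_i\}$, so $\hat X_i\in\mathrm{Bad}_{i+1}$ for $0\le i\le n-1$. The term $l_n$ thus meets all $n$ bad sets, using $n$ different left factors.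

## 7. Models that separate the points

**Lemma 7.** If $E\not\subseteq E'$, then $\Phi_k(E)\le\Phi_k(E')$ is not valid. So $\Phi_k$ is injective modulo validity.

*Proof.* If $E'=\emptyset$, then $E\ne\emptyset$, and on a one-point model with all variables full $j\ne\emptyset$, so $\Phi_k(E)\ne\emptyset=\Phi_k(E')$. Let $E'\ne\emptyset$ and $P\in E\setminus E'$. By (A0), $P\ne1_o$ and $P\ne1_\beta$ for $\beta\in B$. For each remaining kind of $P$ we give a model and a pair in $\Phi_k(E)$ but not in $\Phi_k(E')$.

**The building blocks.** "A copy of $\mathrm{Cyc}_C$" means new vertices $\langle c_0\rangle,\dots,\langle c_{p-1}\rangle$ with exactly the edges $\langle c_r\rangle\xrightarrow{\gamma_r}\langle c_{r+1}\rangle$, indices cyclic. Similarly $\mathrm{Cyc}_{\bar B}$ uses $d_r$ and $\gamma'_r$. "An $m$-vertex" is a new vertex $\langle m\rangle$ with a $\mu$-loop. In a model made of disjoint copies of these, joined by $f$- or $g$-edges, $\kappa^\circ_\alpha$ holds exactly at the vertices $\langle\alpha\rangle$: the only $\gamma$-edge leaving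 $\langle c_r\rangle$ is labelled $\gamma_r$, similarly for $\gamma'$, and $\mu$-loops are only at $m$-vertices. Hence no vertex has two names, $j_0=j=\emptyset$, all $W=\emptyset$, and $\kappa_\alpha$ holds exactly at the vertices $\langle\alpha\rangle$. Since $U_{xy}\le\kappa_x\Omega\kappa_y$:

(7) in such a model, a pair $(\langle\alpha\rangle,\langle\beta\rangle)$ of distinct vertices lies in $\Phi_k(E')$ only if $(\alpha,\beta)\in D$ and $(\pi\alpha,\pi\beta)\in E'$.

**$P=1_\bullet$.** One point, all variables empty. The pair is in $1$, hence in $\Phi_k(E)$. It is in no $\kappa,j,U,W$, and $1$ is not a summand of $\Phi_k(E')$.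

**$P=1_s$.** Model $\mathrm{Cyc}_C$, pair $(\langle s\rangle,\langle s\rangle)\in\kappa_s$. It lies in $\Phi_k(E')$ only via $1$, $\kappa_s$ or $U_{ss}$, that is, only if $1_\bullet$, $1_s$ or $(s,s)$ is in $E'$. Each implies $1_s\in E'$ by (A3), (A5), a contradiction.

**$P=1_m$.** An $m$-vertex alone, pair $(\langle m\rangle,\langle m\rangle)\in\kappa_m$. It lies in $\Phi_k(E')$ only via $1$ or $\kappa_m$, as $(m,m)\notin D$. By (A3) each implies $1_m\in E'$, a contradiction.

**$P=(\alpha,\beta)\in\mathcal O$.** In each case the pair of distinct vertices is in $\Phi_k(E)$ and by (7) not in $\Phi_k(E')$.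

* $\alpha,\beta\in B$: two copies of $\mathrm{Cyc}_{\bar B}$ and an $f$-edge from $\langle\bar\alpha\rangle$ in the first to $\langle\bar\beta\rangle$ in the second. This pair is in $U_{\bar\alpha\bar\beta}$.
* $\alpha=s$, $\beta\in B$: $\mathrm{Cyc}_C$, an $m$-vertex and $\mathrm{Cyc}_{\bar B}$, joined by $\langle\sigma\rangle\xrightarrow{f}\langle m\rangle\xrightarrow{g}\langle\bar\sigma\rangle$. The pair $(\langle s\rangle,\langle\bar\beta\rangle)$ is in $U_{s\bar\beta}$.
* $\alpha=\beta=s$: two copies of $\mathrm{Cyc}_C$, an $f$-edge from $\langle s\rangle$ in the first to $\langle s\rangle$ in the second. This pair is in $U_{ss}$.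
* $\alpha\in B$, $\beta=s$: if $\alpha\ne\tau_n$ we may replace $\alpha$ by $\sigma$, since by (A6) $(\sigma,s)\in E$, and $(\sigma,s)\in E'$ would give $(\alpha,s)\in E'$. So assume $\alpha\in\{\sigma,\tau_n\}\subseteq C$. Two copies of $\mathrm{Cyc}_C$, an $f$-edge from $\langle\alpha\rangle$ in the first to $\langle s\rangle$ in the second. This pair is in $U_{\alpha s}$.
* $\alpha\in B\cup\{s\}$, $\beta=m$: if $\alpha\in B$, replace it by $\sigma$ in the same way, using (A7). Model $\mathrm{Cyc}_C$ and an $m$-vertex joined by $\langle\sigma\rangle\xrightarrow{f}\langle m\rangle$. The pair $(\langle\alpha\rangle,\langle m\rangle)$ is in $U_{\alpha m}$.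
* $\alpha=m$, $\beta\in B$: an $m$-vertex and $\mathrm{Cyc}_{\bar B}$ joined by $\langle m\rangle\xrightarrow{g}\langle\bar\sigma\rangle$. The pair $(\langle m\rangle,\langle\bar\beta\rangle)$ is in $U_{m\bar\beta}$.

**$P=J_{hh'}$.** Here we want a clash of names, but away from the ends of the pair. Choose $\alpha,\beta\in\{s,m,\sigma\}\subseteq\Theta$ with $[\alpha]=h$, $[\beta]=h'$. Let $x$ be the vertex $\langle\alpha\rangle$ of one copy (of $\mathrm{Cyc}_C$, or an $m$-vertex) and $y$ the vertex $\langle\beta\rangle$ of another. Let $z$ be a vertex lying simultaneously as $\langle\sigma\rangle$ on a further copy of $\mathrm{Cyc}_C$ and as $\langle\bar\sigma\rangle$ on a copy of $\mathrm{Cyc}_{\bar B}$. Add $f$-edges $x\to z\to y$. At $z$ exactly $\kappa^\circ_\sigma,\kappa^\circ_{\bar\sigma}$ hold, and at every other vertex exactly one $\kappa^\circ$ holds, so $j_0$ holds only at $z$. No edge enters the copy containing $x$ from outside, and none leaves that of $y$, so no closed walk from $x$ or $y$ meets $z$. Hence $j$ fails at $x$ and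 $y$, and for $w\in\Theta\cup\{\star\}$, $\kappa_w$ holds at $x$ iff $w=\alpha$, and at $y$ iff $w=\beta$.

Now $(x,y)\in W_{\alpha\beta}$ through $z$, and $W_{\alpha\beta}\le\Phi_k(E)$. If $(x,y)\in\Phi_k(E')$, then, as $x\ne y$, it lies in a summand $U_{\alpha\beta}$ or $W_{\alpha\beta}$ of $\Phi_k(E')$, so $(\pi\alpha,\pi\beta)\in E'$ or $J_{hh'}\in E'$. Either way $J_{hh'}\in E'$ by (A2), a contradiction. $\square$

## 8. Fewer than $n$ left factors against $n$ maps

**Lemma 8.** Let $\varphi$ be a universal sentence over a subsignature with $\lambda(\varphi)<n$. If $F\models\varphi$, then $A_n\models\varphi$.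

*Proof.* Let $\nu$ assign elements of $A_n$ to the variables of $\varphi$, and write $\nu(u)$ for the value of a term $u$.

**Choose a map that sees nothing wrong.** Fewer than $n$ distinct terms $u$ occur in $\varphi$ as left factors of products or as arguments of ${}^+$. Each value $\nu(u)$ lies in at most one of the disjoint sets $\mathrm{Bad}_1,\dots,\mathrm{Bad}_n$. So there is $k\in\{1,\dots,n\}$ with $\nu(u)\notin\mathrm{Bad}_k$ for all these $u$.

**Transfer the valuation to $F$.** Put $\theta(x)=\Phi_k(\nu(x))$ for each variable $x$ of $\varphi$. By induction on subterms $u$ of $\varphi$, the equation $u\theta=\Phi_k(\nu(u))$ is valid: Lemma 5 handles $0,1,+,\cap$, and Lemma 6 handles products and ${}^+$, as the left factors and arguments of ${}^+$ have values outside $\mathrm{Bad}_k$.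

**Compare truth values.** By Lemma 7, an equation $u=w$ occurring in $\varphi$ holds in $A_n$ under $\nu$ iff $\Phi_k(\nu(u))=\Phi_k(\nu(w))$ is valid, iff $u\theta=w\theta$ is valid, iff $u=w$ holds in $F$ under $\theta$. So the quantifier-free part of $\varphi$ has the same truth value in $A_n$ under $\nu$ as in $F$ under $\theta$, where it is true. As $\nu$ was arbitrary, $A_n\models\varphi$. $\square$

**Proof of Theorems 1 and 2.** Condition (1) of Proposition 1 is Lemma 3, and condition (2) is Lemma 8. Hence both theorems hold. $\blacksquare$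

So, in contrast to the identity-free case, where $\mathrm{KL}^-$ is finite, the equational theory of relational models over $(0,1,+,\cdot,\cap,{}^+)$ admits no finite axiomatization by equations and quasi-equations, even if the quasi-equations may be unsound for relations and only their equational consequences have to be correct.
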